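\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Finite groups of every positive action genus}


\begin{abstract}
The action genus of a finite group $G$ is the least genus of a closed connected
orientable surface carrying a cellularly embedded graph with automorphism group
isomorphic to $G$. We show that every positive integer $n$ is the action genus of
some finite group. If $p$ is a prime with $p\ge\max(5,4n-1)$, then the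
generalized dihedral group $\mathbb Z_p^{\,n+1}\rtimes\mathbb Z_2$, in which
$\mathbb Z_2$ acts by inversion, has action genus exactly $n$.
\end{abstract}

\section{Introduction}

All groups are finite, and all graphs are finite and simple. The automorphism
group $\operatorname{Aut}\Gamma$ of a graph $\Gamma$ is the group of
adjacency-preserving permutations of its vertices. By Frucht's theorem every
finite group is isomorphic to $\operatorname{Aut}\Gamma$ for some graph
$\Gamma$, so one may ask how simple such a graph can be. The
\emph{action genus} $\gamma_a(G)$ of a finite group $G$ measures simplicity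
topologically: among all graphs $\Gamma$ with $\operatorname{Aut}\Gamma\cong G$,
it is the minimal genus of a closed connected orientable surface on which
$\Gamma$ can be cellularly embedded, that is, embedded so that every face is an
open disc. The following question is posed in \cite{source}: \emph{given a
positive integer $n$, does there exist a group $G$ with $\gamma_a(G)=n$?} We
answer it affirmatively. (It is known that the generalized quaternion groups
$Q_{2^n}$, $n\ge4$, have action genus $1$; we do not use this.)

To find groups of large action genus one must see what can force handles.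
Direct products alone need not do so. A cycle of length $m\ge3$ shows that the
dihedral group of order $2m$ has action genus $0$. The group
$\mathbb Z_{m_1}\times\dots\times\mathbb Z_{m_t}$ with $t\ge2$ and all
$m_i\ge3$ also has action genus $0$: one takes $t$ planar pieces, the
$i$th with rotation group $\mathbb Z_{m_i}$, and hangs them all on a common
vertex (Remark~\ref{rem:abelian}). Handles appear when we add one
involution that has to invert \emph{all} factors at the same time.

For a finite abelian group $A$ let
\[
\mathrm{Dih}(A)=A\rtimes\langle c\rangle,\qquad c^2=1,\quad cac^{-1}=a^{-1}\ (a\in A),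
\]
be the generalized dihedral group.

\begin{theorem}\label{thm:main}
Let $A\cong\mathbb Z_{m_1}\times\dots\times\mathbb Z_{m_t}$ with
$1<m_1\mid m_2\mid\dots\mid m_t$ and $t\ge2$.
\begin{enumerate}
\item[\textup{(1)}] If $m_1\ge3$, then $\gamma_a(\mathrm{Dih}(A))\le t-1$.
\item[\textup{(2)}] If $m_1$ has a prime divisor $p\ge\max(5,4t-5)$, then
$\gamma_a(\mathrm{Dih}(A))=t-1$.
\end{enumerate}
\end{theorem}

Taking $t=n+1$, so that $4t-5=4n-1$, and $A=\mathbb Z_p^{\,n+1}$, we obtain the
answer to the question.

\begin{corollary}\label{cor:main}
For every positive integer $n$ there are infinitely many finite groups $G$ with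
$\gamma_a(G)=n$; for instance $G=\mathrm{Dih}(\mathbb Z_p^{\,n+1})$ for any
prime $p\ge\max(5,4n-1)$.
\end{corollary}

For $n=1$ the smallest group in this list is $\mathrm{Dih}(\mathbb Z_5^2)$,
of order $50$.

\medskip\noindent\textbf{The idea.}
Let $\Gamma$ be a graph of small genus with group $\mathrm{Dih}(A)$, where $A$
is as in part~(2). We shall see that $\Gamma$ has $t$ disjoint connected pieces,
the $i$th one rotated by a subgroup $\mathbb Z_p$ of $A$ that fixes everything
else. If a piece had three neighbors outside it, then the $p$ translates of a
suitable part of the piece, together with these neighbors, would give a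
$K_{3,p}$ minor, which is impossible when the genus is small compared with $p$.
So a piece is attached to the rest of $\Gamma$ at no more than two vertices. If
these were fixed by $c$, then $c$ could be applied to that piece alone. This
would be an automorphism inverting one subgroup $\mathbb Z_p$ and centralizing
the others, and $\mathrm{Dih}(A)$ has no such element. So every piece is
attached at exactly two vertices $u_i,v_i$, and these are interchanged by $c$.

Each piece therefore looks like a belt around an axis with ends $u_i$ and
$v_i$. One belt is planar: it is the equator of a sphere with poles $u$ and $v$.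
A second belt is a closed curve that avoids a connected graph containing both of
its poles. If this curve separated the surface, the two poles would be on the
same side of it, and then $K_{3,p}$ would embed in the surface, which is again
impossible. So the curve does not separate, and it uses up a handle. Each
further belt costs one handle more, for a total of $t-1$.

\medskip
Section~\ref{sec:prelim} collects standard facts. Section~\ref{sec:upper}
constructs the graphs that prove part~(1). Section~\ref{sec:belt} makes the
count of handles precise, starting from the case of two belts.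
Sections~\ref{sec:semireg} and~\ref{sec:structure} show that belts are forced,
and Section~\ref{sec:end} puts the pieces together.

\section{Standard facts}\label{sec:prelim}

\paragraph{Generalized dihedral groups.} In $\mathrm{Dih}(A)$ we have
$(ac)^2=a\cdot cac^{-1}=1$ for $a\in A$, and, as $A$ is abelian, $ac$ acts on $A$ by
conjugation in the same way as $c$. So every element outside $A$ is an
involution inverting $A$, and the following holds.
\begin{equation}\label{eq:dagger}
\parbox{0.82\textwidth}{Conjugation by any element of $\mathrm{Dih}(A)$ acts on
$A$ either as $a\mapsto a$ or as $a\mapsto a^{-1}$; every element of odd order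
lies in $A$.}
\end{equation}

\paragraph{Genus and minors.} Let $\gamma(\Gamma)$ be the least genus of a
closed connected orientable surface in which $\Gamma$ embeds. Embeddings are
taken to be tame (piecewise linear), which does not change $\gamma$. A graph
cellularly embedded in a connected surface is connected. Conversely, by a theorem of Youngs, a
minimal genus embedding of a connected graph is cellular. Hence
\begin{equation}\label{eq:conn}
\gamma_a(G)=\min\{\gamma(\Gamma):\ \Gamma\text{ connected},\
\operatorname{Aut}\Gamma\cong G\}.
\end{equation}
Connected graphs with $\operatorname{Aut}\Gamma\cong G$ exist, because a graph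
and its complement have the same automorphism group and at least one of the two
is connected.

A graph $K$ is a \emph{minor} of $\Gamma$ if it arises from a subgraph of
$\Gamma$ by contracting edges, where loops and repeated edges are discarded.
Equivalently, there are pairwise disjoint
nonempty sets of vertices of $\Gamma$, one for each vertex of $K$ and each inducing a
connected subgraph, such that sets belonging to adjacent vertices of $K$ are
joined by an edge of $\Gamma$. These are the \emph{branch sets} of the minor. The genus
$\gamma$ does not increase under taking minors.

\begin{lemma}\label{lem:K3q}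
For $q\ge3$ we have $\gamma(K_{3,q})\ge(q-2)/4$. In particular $K_{3,q}$ is
nonplanar for $q\ge3$, and $\gamma(K_{3,q})\ge t-1$ for every integer $t$ with
$q\ge4t-5$.
\end{lemma}

\begin{proof}
Take a cellular embedding of genus $g=\gamma(K_{3,q})$. The graph is simple and bipartite
and has more than one edge, so every face has length at least $4$. As
there are $3q$ edges, there are at most $3q/2$ faces, and Euler's formula gives
$2-2g\le(3+q)-3q+\tfrac{3q}{2}=3-\tfrac q2$, that is, $g\ge(q-2)/4$. If
$q\ge4t-5$, then $\gamma(K_{3,q})\ge(4t-7)/4>t-2$, and $\gamma(K_{3,q})$ is an
integer.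
\end{proof}

\section{The upper bound}\label{sec:upper}

Assume $m_1\ge3$, so that all $m_i\ge3$. We build a graph out of $t$ planar
blocks, arranged between two common poles $u$ and $v$. The $i$th block must
allow rotations but no reflection fixing both poles. It must allow a half-turn
interchanging the poles. And different blocks must not be interchangeable, even
if $m_i=m_j$. Slanted diagonals achieve the first two requirements, and
subdividing the diagonals $i$ times in the $i$th block achieves the third.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\foreach \j in {0,1,2,3,4} {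
  \coordinate (a\j) at (72*\j:1);
  \coordinate (b\j) at (72*\j:2.1);
  \draw (0,0) -- (a\j);
  \draw (a\j) -- (b\j);
  \draw[dashed] (b\j) -- (72*\j:2.8);
}
\foreach \j/\k in {0/1,1/2,2/3,3/4,4/0} {
  \draw (a\j) -- (a\k);
  \draw (b\j) -- (b\k);
  \draw (a\j) -- (b\k) node[midway,circle,draw,fill=white,inner sep=1.2pt] {};
}
\foreach \j in {0,1,2,3,4} {
  \fill (a\j) circle (1.6pt);
  \fill (b\j) circle (1.6pt);
}
\fill (0,0) circle (1.8pt);
\node at (36:0.38) {$u$};
\node at (0:3.3) {to $v$};
\end{tikzpicture}
\caption{The block $M_1$ for $m_1=5$. The inner pentagon is the cycle of the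
vertices $a^1_j$, all joined to $u$. The outer pentagon is the cycle of the
vertices $b^1_j$, all joined to the vertex $v$ (dashed edges), which is placed at
infinity. The slanted paths $P^1_j$ have one inner vertex each (white).}
\label{fig:block}
\end{figure}

Let $M$ be the graph with two vertices $u,v$ and, for each $1\le i\le t$, a set
$D_i$ consisting of vertices $a^i_j,b^i_j$ $(j\in\mathbb Z_{m_i})$ and the inner
vertices of paths $P^i_j$ $(j\in\mathbb Z_{m_i})$, where $P^i_j$ joins $a^i_j$
to $b^i_{j+1}$ and has exactly $i$ inner vertices. Besides the edges of these
paths, the edges of $M$ are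
\[
ua^i_j,\quad vb^i_j,\quad a^i_ja^i_{j+1},\quad b^i_jb^i_{j+1},\quad a^i_jb^i_j .
\]
Write $M_i$ for the subgraph induced by $D_i\cup\{u,v\}$; see
Figure~\ref{fig:block}.

\begin{proposition}\label{prop:autM}
$\operatorname{Aut}M\cong\mathrm{Dih}(A)$.
\end{proposition}

\begin{proof}
The vertices $u,v$ have degree $\sum_i m_i\ge6$, the $a^i_j,b^i_j$ have degree
$5$, and the inner path vertices have degree $2$. So any
$\varphi\in\operatorname{Aut}M$ preserves $\{u,v\}$ and permutes the components
$D_1,\dots,D_t$ of $M-\{u,v\}$. The vertices of degree $2$ in $D_i$ induce paths
on exactly $i$ vertices, so $\varphi(D_i)=D_i$ for all $i$.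

\emph{The half-turn.} Let $c$ interchange $u$ and $v$, interchange $a^i_j$ and
$b^i_{-j}$ for all $i,j$, and send $P^i_j$ to $P^i_{-j-1}$ reversed. This is
consistent: $P^i_j$ runs from $a^i_j$ to $b^i_{j+1}$, and its image runs from
$b^i_{-j}$ to $a^i_{-j-1}$, as the reverse of $P^i_{-j-1}$ does. The edges
$ua^i_j$ and $vb^i_{-j}$ are interchanged, as are the edges of the two cycles of
$D_i$, and $a^i_jb^i_j$ goes to $b^i_{-j}a^i_{-j}$. So $c$ is an automorphism,
and $c^2=1$.

\emph{Automorphisms fixing $u$ and $v$.} Let $\varphi$ be one. It preserves
$\{a^i_j\}_j=N(u)\cap D_i$ and $\{b^i_j\}_j=N(v)\cap D_i$, where $N$ denotes the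
set of neighbors. The $a^i_j$ induce a
cycle of length $m_i$, so $\varphi(a^i_j)=a^i_{\varepsilon j+s}$ with a sign
$\varepsilon=\pm1$ and some $s$. The edges between the two sets form the matching
$a^i_jb^i_j$, so $\varphi(b^i_j)=b^i_{\varepsilon j+s}$. The path $P^i_j$ goes to
the path starting at $a^i_{\varepsilon j+s}$, which ends at
$b^i_{\varepsilon j+s+1}$, and this end must be
$\varphi(b^i_{j+1})=b^i_{\varepsilon(j+1)+s}$. Hence $\varepsilon\equiv1$ modulo
$m_i$, so $\varepsilon=1$ as $m_i\ge3$. Thus
$\varphi$ acts on $D_i$ as the rotation $j\mapsto j+s$ of all indices.
Conversely, independent rotations of the $D_i$ are automorphisms. So the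
automorphisms fixing $u$ and $v$ form a group
$\prod_i\mathbb Z_{m_i}\cong A$.

Every automorphism fixes $u$ and $v$ or does so after composition with $c$.
Finally, $c$ inverts each rotation: if $\rho$ is $j\mapsto j+1$ on $D_i$ and
trivial elsewhere, then $c\rho c^{-1}$ acts on $D_i$ by
$a^i_j\mapsto b^i_{-j}\mapsto b^i_{-j+1}\mapsto a^i_{j-1}$ and trivially
elsewhere, and a rotation of $D_i$ is determined by its effect on the $a^i_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(1)}]
Each $M_i$ is planar: on a sphere put $u$ and $v$ at the poles and the
$a$-cycle and the $b$-cycle on two parallels; the path $P^i_j$ is a diagonal of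
the quadrilateral $a^i_ja^i_{j+1}b^i_{j+1}b^i_j$. We show by induction that
$M_1\cup\dots\cup M_i$ embeds in a closed connected orientable surface of genus
$i-1$. For $i=1$ this is the planarity of $M_1$. Let $i\ge2$, let
$M_1\cup\dots\cup M_{i-1}$ be embedded in such a surface
$\Sigma$ of genus $i-2$, and $M_i$ in a sphere $S$. In each of $\Sigma$ and $S$
choose two disjoint closed discs, one meeting the graph only in $u$ and one only
in $v$, with these points on the boundaries of the discs. Remove the interiors
of the discs. Glue the two boundary circles through $u$ so that the two copies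
of $u$ are identified, and do the same for $v$, both compatibly with orientations. The
result is a closed connected orientable surface of Euler characteristic
$\chi(\Sigma)+2-4=\chi(\Sigma)-2$, that is, of genus $i-1$, and it contains
$M_1\cup\dots\cup M_i$.

Hence $\gamma(M)\le t-1$. As $M$ is connected, \eqref{eq:conn} and
Proposition~\ref{prop:autM} give $\gamma_a(\mathrm{Dih}(A))\le t-1$.
\end{proof}

\begin{remark}\label{rem:abelian}
Without the half-turn no handles are needed. Let $t\ge2$ and all $m_i\ge3$, and
glue $M_1,\dots,M_t$ only at $u$, keeping distinct copies $v_1,\dots,v_t$ of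
$v$. The resulting graph $M'$ is connected and planar, and we claim that
$\operatorname{Aut}M'\cong A$, so that $\gamma_a(A)=0$.

The degree $\sum_jm_j\ge6$ of $u$ is larger than $5$ and larger than the degree
$m_i$ of each $v_i$, so $u$ is the only vertex of largest degree. Hence every
$\varphi\in\operatorname{Aut}M'$ fixes $u$ and permutes the
components $D_i\cup\{v_i\}$ of $M'-u$. Since $v_i$ has degree $m_i\ge3$, the
vertices of degree $2$ are again the inner path vertices, and they show that each
component is preserved. Then $\varphi$ preserves $\{a^i_j\}_j$, the set of
neighbors of $u$ in $D_i$, hence also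
$\{b^i_j\}_j$ (the vertices other than $u$ and the $a^i_j$ that have degree at
least $3$ and are adjacent to some $a^i_j$), hence fixes $v_i$. From here the
argument in the proof of Proposition~\ref{prop:autM} shows that $\varphi$ acts
on each $D_i$ as a rotation. Conversely, independent rotations of the $D_i$ are
automorphisms of $M'$.
\end{remark}

\section{The cost of a belt}\label{sec:belt}

Let $H$ be a graph with two distinct vertices $u,v$, and let $q\ge3$. By
\emph{adding a belt of length $q$ at $\{u,v\}$} we mean adding a cycle $Z$ of
length $q$, disjoint from $H$, together with all edges from $u$ and from $v$ to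
the vertices of $Z$.

\paragraph{Two belts.} Start with two vertices $u,v$ and no edges. One belt at
$\{u,v\}$ gives a bipyramid, which is planar. Add a second belt, with cycle
$Z_2$, at the same vertices. Suppose the result were drawn on the sphere. The
closed curve $Z_2$ separates the sphere into two discs. The rest of the graph,
formed by $u$, $v$, the first cycle $Z_1$ and the edges from $u,v$ to $Z_1$, is
connected and disjoint from $Z_2$, so it lies in one of the discs, say $X$. The
edges from $u$ and $v$ to $Z_2$ then also run inside $X$, and the other disc is
empty. Put a new vertex $y$ there and join it to all vertices of $Z_2$. Now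
$u,v,y$ are three vertices each joined to all $q$ vertices of $Z_2$, and we have
drawn $K_{3,q}$ on the sphere. By Lemma~\ref{lem:K3q} this is impossible. So the
second belt forces a handle. The reason is connectivity: the first belt connects
the two poles, and so no later belt can separate them.

On other surfaces a closed curve need not separate, and then it can be cut open,
which lowers the genus. This gives the general statement.

\begin{lemma}\label{lem:belt}
Let $H$ be a connected graph with distinct vertices $u,v$, and let $H^+$ be
obtained from $H$ by adding a belt of length $q\ge3$ at $\{u,v\}$. Then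
\[
\gamma(H^+)\ \ge\ \min\{\gamma(H)+1,\ \gamma(K_{3,q})\}.
\]
\end{lemma}

\begin{proof}
Embed $H^+$ in a closed connected orientable surface $\Sigma$ of genus
$g=\gamma(H^+)$. The cycle $Z$ of the belt is a simple closed curve, two-sided
since $\Sigma$ is orientable, and it is disjoint from $H$.

\emph{Suppose $Z$ separates $\Sigma$.} Then $\Sigma\setminus Z$ has exactly two
components. As $H$ is connected, it lies in one of them, say $X$. The edges from
$u$ and $v$ to $Z$ meet $Z$ only in their ends on $Z$ and have their other ends in $X$, so apart
from the ends on $Z$ they lie in $X$. Hence the other component contains no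
point of $H^+$. The closure $X\cup Z$ is a compact orientable surface with one
boundary circle $Z$ and genus at most $g$, since the genera of the two sides add
up to $g$. Glue a disc to it along $Z$, place a vertex $y$ in the interior of the
disc, and join $y$ inside the disc to all $q$ vertices of $Z$. Each of $y,u,v$
is now joined to every vertex of $Z$, so $K_{3,q}$ embeds in a closed connected orientable
surface of genus at most $g$. Thus $\gamma(K_{3,q})\le g$.

\emph{Suppose $Z$ does not separate $\Sigma$.} Cut $\Sigma$ along $Z$ and cap
the two resulting boundary circles by discs. We obtain a closed connected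
orientable surface of Euler characteristic $\chi(\Sigma)+2$, that is, of genus
$g-1$. It contains $H$, so $\gamma(H)\le g-1$.
\end{proof}

The hypothesis that $H$ is connected cannot be dropped: for $H$ consisting of
two isolated vertices, $H^+$ is the planar bipyramid. So the first belt may be
free.

\begin{corollary}\label{cor:belts}
Let $H_1$ be a connected graph, and for $2\le j\le t$ let $H_j$ be obtained from
$H_{j-1}$ by adding a belt of length $q\ge3$ at some pair of distinct vertices.
Then $\gamma(H_t)\ge\min\{t-1,\gamma(K_{3,q})\}$.
\end{corollary}

\begin{proof}
All $H_j$ are connected, and $\gamma(H_1)\ge0$. By Lemma~\ref{lem:belt} and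
induction, $\gamma(H_j)\ge\min\{j-1,\gamma(K_{3,q})\}$ for $1\le j\le t$.
\end{proof}

It remains to show that, for $A$ and $p$ as in Theorem~\ref{thm:main}(2), a
connected graph of genus at most $t-2$ with automorphism group $\mathrm{Dih}(A)$
has a minor of the form $H_t$ with $q=p$, where $H_1$ already contains one belt.

\section{Semiregular actions and \texorpdfstring{$K_{3,p}$}{K(3,p)} minors}\label{sec:semireg}

A group $H$ acting on a set is \emph{semiregular} if no element $h\ne1$ fixes a
point. For $S\subseteq H\setminus\{1\}$ with $S=S^{-1}$, the \emph{Cayley graph}
$\mathrm{Cay}(H,S)$ has vertex set $H$, with $h,h'$ adjacent if and only if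
$h^{-1}h'\in S$. It is connected if and only if $S$ generates $H$. Semiregular
actions produce Cayley graphs as minors. For a set $T$ of vertices, $C[T]$
denotes the subgraph of $C$ induced by $T$.

\begin{lemma}[Babai]\label{lem:babai}
Let $H$ act semiregularly, by automorphisms, on the vertices of a connected
graph $C$. Then there is $T\subseteq V(C)$ with $C[T]$ connected such that the
sets $hT$ $(h\in H)$ are pairwise disjoint and partition $V(C)$. Contracting each
$hT$ to a vertex gives a Cayley graph $\mathrm{Cay}(H,S)$, where $S$ generates
$H$.
\end{lemma}

\begin{proof}
Let $T\ne\emptyset$ be maximal subject to the conditions that $C[T]$ is connected and that $T$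
contains at most one vertex of each orbit. Suppose $T$ misses an orbit. Then
$\bigcup_h hT$ is a union of orbits different from $V(C)$, and as $C$ is
connected, some $y\notin\bigcup_h hT$ is adjacent to a vertex of some $hT$. Now
$h^{-1}y$ is adjacent to a vertex of $T$ and lies in an orbit missed by $T$, so
$T\cup\{h^{-1}y\}$ contradicts maximality. Hence $T$ meets every orbit in exactly
one vertex. So the sets $hT$ cover $V(C)$. If $hx=h'x'$ with $x,x'\in T$, then
$x,x'$ lie in one orbit, so $x=x'$, and $h=h'$ by semiregularity.

Let $S$ be the set of $s\in H\setminus\{1\}$ such that some edge joins $T$ to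
$sT$. Applying $h^{-1}$, we see that for $h\ne h'$ the sets $hT$ and $h'T$ are
joined by an edge if and only if $h^{-1}h'\in S$; also $S=S^{-1}$. So the
contracted simple graph, with $hT$ labeled $h$, is $\mathrm{Cay}(H,S)$. It is
connected because $C$ is, so $S$ generates $H$.
\end{proof}

We shall use the following observation several times. Let $C$ be a connected induced subgraph of
a graph $\Gamma$, let $H\le\operatorname{Aut}\Gamma$ preserve $C$ and act
semiregularly on it, and let $T$ be as in Lemma~\ref{lem:babai}. Suppose $f$ is
a vertex outside $C$ which is fixed by $H$ and adjacent to some vertex of $C$.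
That vertex lies in some $hT$, and translating by $H$ we get
\begin{equation}\label{eq:fixed}
f\text{ is adjacent to a vertex of }hT\text{ for every }h\in H.
\end{equation}

The next lemma says that a group of rank at least $2$ acting semiregularly
forces nonplanarity, and that it forces a $K_{3,p}$ minor if the rank is at least
$3$ or if there is an outside vertex as in \eqref{eq:fixed}. The minor is found
in a $p\times p$ grid: two rows and one further vertex form one side, and the
rest of the $p$ columns the other.

\begin{lemma}\label{lem:grid}
Let $p\ge5$ be prime, let $H$ act semiregularly, by automorphisms, on a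
connected graph $C$, and let $T$ be as in Lemma~\ref{lem:babai}.
\begin{enumerate}
\item[\textup{(i)}] If $H\cong\mathbb Z_p^2$ and $C$ is a subgraph of a graph
with a further vertex $f\notin V(C)$ that is adjacent to a vertex of every set
$hT$, then that graph has a $K_{3,p}$ minor.
\item[\textup{(ii)}] If $H\cong\mathbb Z_p^3$, then $C$ has a $K_{3,p}$ minor.
\item[\textup{(iii)}] If $H\cong\mathbb Z_p^2$, then $C$ is nonplanar.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $H$ additively, contract the sets $hT$, and let $\mathrm{Cay}(H,S)$ be the
graph that results from $C$.

(i) As $S$ generates $H$, it contains linearly independent elements $a,b$. Write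
$(x,y)$ for the contracted vertex $xa+yb$, with $x,y\in\mathbb Z_p$. It is adjacent to
$(x+1,y)$, to $(x,y+1)$ and to $f$. Consider the three sets
\[
\{f\},\qquad \{(x,1):x\in\mathbb Z_p\},\qquad \{(x,2):x\in\mathbb Z_p\},
\]
and, for each $x\in\mathbb Z_p$, the set $\{(x,y):y=3,\dots,p\}$. All are
connected, and they are pairwise disjoint. The set with index $x$ is adjacent to
the first three: to $\{f\}$; to the second set since $(x,p)$ is adjacent to
$(x,p+1)=(x,1)$; and to the third since $(x,3)$ is adjacent to $(x,2)$. These
$3+p$ sets are the branch sets of a $K_{3,p}$ minor.

(ii) Now $S$ contains linearly independent $a,b,e$. The layer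
$\{xa+yb+e:x,y\in\mathbb Z_p\}$ is connected. Contract it to a single vertex
$f$. It is adjacent to every vertex $xa+yb+2e$ of the next layer. With $(x,y)$
denoting $xa+yb+2e$, the branch sets of (i) again give a $K_{3,p}$ minor.

(iii) With $a,b$ as in (i), the contracted graph contains
$\mathrm{Cay}(H,\{\pm a,\pm b\})$, the Cartesian product of two cycles of length
$p$. This graph is $4$-regular. It has no triangles, because no sum of three
elements of $\{\pm a,\pm b\}$ vanishes when $p\ge5$. If $V$ is its number of
vertices, it has $2V$ edges, but a planar triangle-free graph on $V\ge3$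
vertices has at most $2V-4$. So it is nonplanar, and so is $C$.
\end{proof}

\section{Graphs of small genus with group \texorpdfstring{$\mathrm{Dih}(A)$}{Dih(A)}}
\label{sec:structure}

Throughout this section $A$ and $t\ge2$ are as in Theorem~\ref{thm:main}, $p$ is
a prime divisor of $m_1$ with $p\ge\max(5,4t-5)$, and $\Gamma$ is a connected
graph with $\operatorname{Aut}\Gamma=G\cong\mathrm{Dih}(A)$ and
\[
\gamma(\Gamma)\le t-2 .
\]
We identify $A$ with a subgroup of $G$ and put
\[
E=\{a\in A:a^p=1\}.
\]
Since $p$ divides every $m_i$, $E\cong\mathbb Z_p^t$. By \eqref{eq:dagger}, every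
element of order $p$ in $G$ lies in $E$. By Lemma~\ref{lem:K3q}, $\Gamma$ has no
$K_{3,p}$ minor; this is the only use of the bound $p\ge4t-5$ in this section.

For a set $C$ of vertices let $N(C)$ be the set of vertices outside $C$ that are
adjacent to a vertex of $C$. We call $C$ connected if it induces a connected
subgraph; components are regarded as sets of vertices. For $\alpha\in G$ let
$\mathrm{Fix}(\alpha)$ be the set of vertices fixed by $\alpha$.

The basic device is to
apply an automorphism on a part of $\Gamma$ only. If $h\in G$ satisfies $hC=C$
and fixes $N(C)$ pointwise, let $h_C$ be the map equal to $h$ on $C$ and to the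
identity elsewhere. Then $h_C\in\operatorname{Aut}\Gamma$, because edges inside
$C$ go to edges inside $C$, edges disjoint from $C$ are fixed, and an edge $xf$ with
$x\in C$, $f\in N(C)$ goes to $(hx)f=(hx)(hf)$. Since $\operatorname{Aut}\Gamma$
is no larger than $\mathrm{Dih}(A)$, each automorphism produced in this way must obey
\eqref{eq:dagger}, and from this rigidity we read off the structure of $\Gamma$.

\subsection{One element of \texorpdfstring{$E$}{E}}

An element $\alpha\ne1$ of $E$ acts without fixed vertices on $\Gamma-\mathrm{Fix}(\alpha)$.
First we show that $\alpha$ does not permute the components of this graph but rotates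
each of them, and that the components have few neighbors.

\begin{lemma}\label{lem:one}
Let $1\ne\alpha\in E$ and let $C$ be a component of
$\Gamma-\mathrm{Fix}(\alpha)$. Then $\alpha C=C$, $\alpha_C\in E$, and
$|N(C)|\le2$.
\end{lemma}

\begin{proof}
Note that $N(C)\subseteq\mathrm{Fix}(\alpha)$. Suppose $\alpha C\ne C$. As
$\alpha$ has prime order $p$, the sets $C,\alpha C,\dots,\alpha^{p-1}C$ are
distinct components, all with the same neighbor set $N(C)$. Then two of them can
be interchanged while the others stay in place: let $\sigma$ be $\alpha$ on $C$,
$\alpha^{-1}$ on $\alpha C$, and the identity elsewhere. Since $\alpha$ fixes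
$N(C)$ pointwise and there are no edges between distinct components, $\sigma$ is
an automorphism of $\Gamma$, and $\sigma^2=1$. We compute $\sigma\alpha\sigma^{-1}$
at two places.
\begin{itemize}
\item For $z\in\alpha^2C$: since $p\ge5$, the sets $\alpha^2C$ and $\alpha^3C$
are different from $C$ and $\alpha C$, so $\sigma$ fixes both $z$ and
$\alpha z\in\alpha^3C$. Hence
$\sigma\alpha\sigma^{-1}z=\alpha z\ne\alpha^{-1}z$.
\item For $y\in\alpha C$: $\sigma^{-1}y=\alpha^{-1}y$, so
$\sigma\alpha\sigma^{-1}y=\sigma\alpha\alpha^{-1}y=\sigma y=\alpha^{-1}y\ne\alpha y$.
\end{itemize}
The inequalities hold because $\alpha^2$, of order $p$, generates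
$\langle\alpha\rangle$ and so moves every vertex that $\alpha$ moves. Thus
$\sigma\alpha\sigma^{-1}$ is neither $\alpha$ nor $\alpha^{-1}$, contradicting
\eqref{eq:dagger}. Hence $\alpha C=C$. Now $\alpha_C$ is defined, it is an
automorphism of order $p$, and so it lies in $E$.

As $\alpha$ has prime order and fixes no vertex of $C$, the group
$\langle\alpha\rangle$ is semiregular on $C$. Let $T$ be as in
Lemma~\ref{lem:babai}. By \eqref{eq:fixed}, every $f\in N(C)$ is adjacent to each
of the $p$ disjoint connected sets $\alpha^iT$. Three such vertices $f$ would,
together with these sets, be the branch sets of a $K_{3,p}$ minor. So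
$|N(C)|\le2$.
\end{proof}

The first part of this proof needs $p\ge5$: for $p=3$ the map $\sigma$ inverts
$\alpha$ on all of $C\cup\alpha C\cup\alpha^2C$, and there is no contradiction
at the vertices considered.

\begin{lemma}\label{lem:two}
In the situation of Lemma~\textup{\ref{lem:one}}, every $\beta\in E$ satisfies
$\beta C=C$ and fixes $N(C)$ pointwise.
\end{lemma}

\begin{proof}
As $\beta$ commutes with $\alpha$, it permutes the components of
$\Gamma-\mathrm{Fix}(\alpha)$, and $\beta\alpha_C\beta^{-1}=\alpha_{\beta C}$. As
$E$ is abelian and $\alpha_C\in E$, also $\beta\alpha_C\beta^{-1}=\alpha_C$. The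
sets of vertices moved by $\alpha_C$ and $\alpha_{\beta C}$ are $C$ and
$\beta C$, so $\beta C=C$. Therefore the $p$-group $E$ acts on $N(C)$, which has
at most $2<p$ elements, and this action is trivial.
\end{proof}

\subsection{The decomposition of \texorpdfstring{$E$}{E}}

Let $\mathcal D=\{D_1,\dots,D_k\}$ be the set of all components of all the graphs
$\Gamma-\mathrm{Fix}(\alpha)$, $1\ne\alpha\in E$. A priori components coming from
different elements could overlap in complicated ways. Lemma~\ref{lem:two}
prevents this.

\begin{lemma}\label{lem:blocks}
\begin{enumerate}
\item[\textup{(a)}] If $D\in\mathcal D$ and $\beta\in E$, then $\beta$ fixes all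
vertices of $D$ or none.
\item[\textup{(b)}] Distinct members of $\mathcal D$ are disjoint.
\item[\textup{(c)}] Let $E_i$ be the group of those $\beta\in E$ that are trivial outside
$D_i$. Then $E=E_1\times\dots\times E_k$, and each $E_i$ is nontrivial and
semiregular on the connected set $D_i$.
\item[\textup{(d)}] All vertices outside $\bigcup_jD_j$ are fixed by $E$.
Moreover $|N(D_i)|\le2$, and $N(D_i)$ is fixed pointwise by $E$ and lies outside
$\bigcup_jD_j$. In particular there are no edges between different $D_j$'s.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D$ be a component of $\Gamma-\mathrm{Fix}(\alpha)$, and suppose that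
$\beta$ fixes $d\in D$ and moves $d'\in D$. Let $C$ be the component of
$\Gamma-\mathrm{Fix}(\beta)$ containing $d'$; then $d\notin C$. On a path in $D$
from $d'$ to $d$, the first vertex outside $C$ lies in $N(C)\cap D$. By
Lemma~\ref{lem:two}, applied to $\beta$ and $C$, this vertex is fixed by all of
$E$, in particular by $\alpha$. But $\alpha$ fixes no vertex of $D$, a
contradiction.

(b) Let $D,D'\in\mathcal D$ come from $\alpha,\alpha'$ and share a vertex. Then
$\alpha'$ moves a vertex of $D$, hence by (a) all of them. So the connected set
$D$ lies in $\Gamma-\mathrm{Fix}(\alpha')$ and meets its component $D'$, whence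
$D\subseteq D'$. By symmetry $D=D'$.

(c) For $1\ne\beta\in E$ the components of $\Gamma-\mathrm{Fix}(\beta)$ are
certain of the $D_i$. By Lemma~\ref{lem:one}, $\beta$ preserves each of them and
the corresponding $\beta_{D_i}$ lie in $E$, hence in $E_i$; and $\beta$ is their
product. As the $D_i$ are disjoint, $E$ is the direct product of the $E_i$. If
$D_i$ comes from $\alpha$, then $1\ne\alpha_{D_i}\in E_i$. An element of $E_i$
fixing a vertex of $D_i$ fixes all of $D_i$ by (a), so it is trivial.

(d) A vertex moved by some $\alpha\in E$ lies in a component of
$\Gamma-\mathrm{Fix}(\alpha)$, which proves the first claim. Lemmas~\ref{lem:one}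
and~\ref{lem:two} give $|N(D_i)|\le2$ and that $E$ fixes $N(D_i)$ pointwise.
Each vertex of $\bigcup_jD_j$ is moved by some element of $E$, so it is not in
$N(D_i)$.
\end{proof}

One possibility is still to be excluded: several of the $t$ factors
$\mathbb Z_p$ could act together on one piece, as on a torus grid. This is where
Lemma~\ref{lem:grid} enters.

\begin{lemma}\label{lem:rankone}
Each $N(D_i)$ is nonempty, each $E_i\cong\mathbb Z_p$, and $k=t$.
\end{lemma}

\begin{proof}
Suppose $N(D_i)=\emptyset$. As $\Gamma$ is connected, $D_i=V(\Gamma)$, so $k=1$
and $E=E_1\cong\mathbb Z_p^t$ is semiregular on $\Gamma$. If $t\ge3$,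
Lemma~\ref{lem:grid}(ii), applied to a subgroup of rank $3$, gives a $K_{3,p}$
minor, a contradiction. If $t=2$, Lemma~\ref{lem:grid}(iii) says that $\Gamma$ is
nonplanar, contradicting $\gamma(\Gamma)\le t-2=0$.

So there is $f\in N(D_i)$. It is fixed by $E$ and adjacent to a vertex of $D_i$.
If $E_i$ had
rank at least $2$, take $H\le E_i$ with $H\cong\mathbb Z_p^2$ and $T$ as in
Lemma~\ref{lem:babai} for $H$ on $D_i$. By \eqref{eq:fixed}, $f$ is adjacent to
a vertex of every $hT$, so Lemma~\ref{lem:grid}(i) gives a $K_{3,p}$ minor, a contradiction.
Hence the nontrivial elementary abelian group $E_i$ is isomorphic to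
$\mathbb Z_p$ for every $i$, and $k=t$ since $E$ has rank $t$.
\end{proof}

\subsection{The involution}

So far only $E$ has been studied. The involution now shows that each $D_i$ is
attached at two different vertices.

\begin{lemma}\label{lem:swap}
Fix $c\in G\setminus A$. For every $i$ we have $cD_i=D_i$, and
$N(D_i)=\{u_i,v_i\}$ consists of two distinct vertices interchanged by $c$.
\end{lemma}

\begin{proof}
As $c$ inverts $A$, it normalizes each $E_i$. Hence it preserves $D_i$, the set
of vertices moved by $E_i$, and also $N(D_i)$, a nonempty set of at most two
vertices. Suppose $c$ fixes $N(D_i)$ pointwise. Then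
$c_{D_i}\in\operatorname{Aut}\Gamma=G$. Conjugation by $c_{D_i}$ inverts $E_i$,
because the elements of $E_i$ are supported on $D_i$, where $c_{D_i}$ agrees with
$c$. It centralizes $E_j$ for $j\ne i$, because $E_j$ is trivial on $D_i$ and
$c_{D_i}$ is trivial off $D_i$; such a $j$ exists since $k=t\ge2$. As $E_i$ and $E_j$ are
nontrivial of odd order, conjugation by $c_{D_i}$ is neither the identity nor
inversion on $A$, contradicting \eqref{eq:dagger}. So $c$ moves a vertex of
$N(D_i)$, which means that $N(D_i)$ has two elements and $c$ interchanges them.
\end{proof}

\section{The lower bound}\label{sec:end}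

We keep the assumptions of Section~\ref{sec:structure} and the involution $c$ of
Lemma~\ref{lem:swap}. Let $\Gamma_0=\Gamma-\bigcup_iD_i$. This graph is preserved
by $c$, since $cD_i=D_i$ for all $i$, and by Lemma~\ref{lem:blocks}(d) it
contains all $u_i$ and $v_i$. To apply Corollary~\ref{cor:belts} we
need a connected graph after adding just one belt to $\Gamma_0$. Now $\Gamma_0$
itself may be disconnected, but it has at most two components, and these are
interchanged by $c$ if there are two.

\begin{lemma}\label{lem:conn}
If $K$ is a component of $\Gamma_0$, then $V(\Gamma_0)=K\cup cK$. For each $i$,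
every component of $\Gamma_0$ contains $u_i$ or $v_i$.
\end{lemma}

\begin{proof}
Consider the multigraph $\mathcal Q$ whose vertices are the components of
$\Gamma_0$, with one edge (possibly a loop) for each $i$, joining the component
containing $u_i$ to the component containing $v_i$. It is connected: a path in
$\Gamma$ between vertices of $\Gamma_0$ can leave $\Gamma_0$ only into some
$D_i$. As $N(D_i)=\{u_i,v_i\}\subseteq V(\Gamma_0)$, it enters $D_i$ from one of
$u_i,v_i$ and leaves $D_i$ to one of them, and the components containing $u_i$ and
$v_i$ are equal or adjacent in $\mathcal Q$.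

Let $K$ be a component of $\Gamma_0$; then so is $cK$. If $u_i\in K$, then
$v_i=cu_i\in cK$, and if $v_i\in K$, then $u_i=cv_i\in cK$. So every edge of
$\mathcal Q$ at $K$ has $cK$ as its other end. Applied to $cK$, this says that
every edge at $cK$ has $c^2K=K$ as its other end. Hence $\{K,cK\}$ is
closed under adjacency in the connected multigraph $\mathcal Q$, and it contains
all components. This is the first claim. For the second, let $K$ be the
component containing $u_i$. Then $v_i\in cK$, and there are no components other
than $K$ and $cK$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(2)}]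
The inequality $\gamma_a(\mathrm{Dih}(A))\le t-1$ is part~(1), since
$m_1\ge p\ge5$. Suppose that the reverse inequality fails. By \eqref{eq:conn}
there is a connected graph $\Gamma$ with
$\operatorname{Aut}\Gamma\cong\mathrm{Dih}(A)$ and $\gamma(\Gamma)\le t-2$, so the
results of Section~\ref{sec:structure} and Lemma~\ref{lem:conn} apply.

For every $i$ apply Lemma~\ref{lem:babai} to the action of $E_i\cong\mathbb Z_p$
on $D_i$. Contracting the translates of the set $T$ turns $D_i$ into
$\mathrm{Cay}(\mathbb Z_p,S)$ with $S\ne\emptyset$, and any $s\in S$ yields a
spanning cycle $Z_i$ of length $p$. By \eqref{eq:fixed}, $u_i$ and $v_i$ are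
adjacent to all vertices of $Z_i$. Delete the edges of
$\mathrm{Cay}(\mathbb Z_p,S)$ that are not in $Z_i$. Since
$N(D_i)=\{u_i,v_i\}$ for all $i$, what remains is a minor $\Gamma^*$ of
$\Gamma$ obtained from $\Gamma_0$ by adding belts of length $p$ at
$\{u_1,v_1\},\dots,\{u_t,v_t\}$.

Let $H_j$ be $\Gamma_0$ with the first $j$ of these belts added. By
Lemma~\ref{lem:conn} every component of $\Gamma_0$ contains $u_1$ or $v_1$, and
both of these are joined to $Z_1$. So $H_1$ is connected. For $2\le j\le t$,
$H_j$ arises from $H_{j-1}$ by adding a belt of length $p$ at $\{u_j,v_j\}$.
Corollary~\ref{cor:belts} and Lemma~\ref{lem:K3q} give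
\[
\gamma(\Gamma)\ \ge\ \gamma(\Gamma^*)=\gamma(H_t)\ \ge\
\min\{t-1,\gamma(K_{3,p})\}=t-1,
\]
where the last equality uses $p\ge4t-5$. This contradicts
$\gamma(\Gamma)\le t-2$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Given $n\ge1$, put $t=n+1\ge2$ and $A=\mathbb Z_p^{\,n+1}$ with $p$ prime and
$p\ge\max(5,4n-1)=\max(5,4t-5)$. Theorem~\ref{thm:main}(2) gives
$\gamma_a(\mathrm{Dih}(\mathbb Z_p^{\,n+1}))=t-1=n$. There are infinitely many
such primes, and they give groups of different orders $2p^{n+1}$.
\end{proof}

\begin{remark}
The lower bound is proved only when $m_1$ has a prime divisor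
$p\ge\max(5,4t-5)$, and nothing is claimed about it for smaller primes. The
condition $p\ge4t-5$ serves only to keep $K_{3,p}$ out of surfaces of genus
$t-2$. The condition $p\ge5$ is used in Lemma~\ref{lem:one} and in
Lemma~\ref{lem:grid}(iii).
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{On A New Invariant For Finite Groups},
\texttt{http://emorg.github.io/files/papers/new\_inv\_fg.pdf}.
\end{thebibliography}

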